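# Closed waveguides of length about $k^2$ and the failure of locality for the spectral function in dimension $d\ge 2$

## 1. A shallow trough that carries a wave around a large loop

Throughout, $d\ge 2$, $n=d-1$, and points of $\mathbb R^d$ are written $x=(x_1,y)$ with $y=(y_1,y')\in\mathbb R\times\mathbb R^{n-1}$ (no $y'$ when $d=2$). We write $\langle y\rangle=\sqrt{1+|y|^2}$.

**The straight guide.** Fix $W\ge 1$ and put
$$\varphi(y)=e^{-\langle y/W\rangle},\qquad v(y)=\frac{\Delta\varphi}{\varphi}(y).$$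
Since $-\Delta_y\varphi+v\varphi=0$, the function $e^{ikx_1}\varphi(y)$ satisfies
$$(-\Delta+v-k^2)\,(e^{ikx_1}\varphi)=0\qquad\text{exactly, for every }k .$$
So the potential $v$, which does not depend on $k$, carries waves of all frequencies along the $x_1$-axis, and they decay exponentially in $y$. The potential can be made as small as we like. Indeed $\Delta\varphi/\varphi=|\nabla\log\varphi|^2+\Delta\log\varphi$, so
$$v(y)=W^{-2}v_1(y/W),\qquad v_1=|\nabla\langle y\rangle|^2-\Delta\langle y\rangle ,$$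
and $v_1$ is smooth with all derivatives bounded. Hence $|\partial^\alpha v|\le C_\alpha W^{-2}$ with $C_\alpha$ independent of $W\ge1$. Also $\nabla\varphi/\varphi=-\nabla\langle y/W\rangle$ has all derivatives bounded. For $d=2$ one finds $v_1(y)=\frac{y^2}{1+y^2}-(1+y^2)^{-3/2}$, a trough with $v_1(0)=-1$ and $v_1\to1$ at infinity.

**Bending the guide.** Let $\gamma(s)$ be a smooth plane curve parametrized by arclength, in the plane of $x_1$ and $y_1$, with unit normal $\nu$ and curvature $\kappa$: $\gamma''=\kappa\nu$, $\nu'=-\kappa\gamma'$. Use the coordinates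
$$X(s,y)=(\gamma(s)+y_1\nu(s),\,y'),\qquad h(s,y)=1-\kappa(s)y_1,$$
in a tube where $X$ is a diffeomorphism and $h\in(\frac12,\frac32)$. Since $\partial_sX=(h\gamma',0)$, the Euclidean metric is $h^2ds^2+|dy|^2$ and
$$\Delta=h^{-1}\partial_sh^{-1}\partial_s+h^{-1}\partial_{y_1}h\,\partial_{y_1}+\Delta_{y'} .$$
We look for a real potential making $e^{iks}A(s,y)$, with $A>0$, an exact solution. Direct differentiation gives
$$e^{-iks}h^{-1}\partial_sh^{-1}\partial_s(e^{iks}A)=-k^2h^{-2}A+h^{-1}\partial_s(h^{-1}\partial_sA)+ik\,h^{-1}\big[h^{-1}\partial_sA+\partial_s(h^{-1}A)\big],$$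
and the last bracket equals $A^{-1}\partial_s(h^{-1}A^2)$. The only imaginary term therefore disappears if $h^{-1}A^2$ does not depend on $s$. Choose
$$A=h^{1/2}\varphi,\qquad\text{so that } h^{-1}A^2=\varphi^2 .$$
Then $(-\Delta+V_g-k^2)(e^{iks}A)=0$ in the tube, with the real function
$$V_g=k^2(1-h^{-2})+A^{-1}\big[h^{-1}\partial_s(h^{-1}\partial_sA)+h^{-1}\partial_{y_1}(h\partial_{y_1}A)+\Delta_{y'}A\big].$$
Let us expand the bracket. For the $s$-part, $h^{-1}\partial_s h^{1/2}=\frac12h^{-3/2}h_s$, so $h^{-1}\partial_s(h^{-1}\partial_sh^{1/2})=\frac12h^{-5/2}h_{ss}-\frac34h^{-7/2}h_s^2$. Dividing by $h^{1/2}$ gives $\frac{h_{ss}}{2h^3}-\frac{3h_s^2}{4h^4}$. For the $y_1$-part, $h_{y_1}=-\kappa$ gives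
$$\partial_{y_1}A=h^{1/2}\Big[\partial_{y_1}\varphi-\frac{\kappa}{2h}\varphi\Big],\qquad \partial_{y_1}^2A=h^{1/2}\Big[\partial_{y_1}^2\varphi-\frac{\kappa}{h}\partial_{y_1}\varphi-\frac{\kappa^2}{4h^2}\varphi\Big],$$
and $h^{-1}\partial_{y_1}(h\partial_{y_1}A)=\partial_{y_1}^2A-\frac{\kappa}{h}\partial_{y_1}A$. Dividing by $A$ we get $\frac{\partial_{y_1}^2\varphi}{\varphi}-\frac{2\kappa\partial_{y_1}\varphi}{h\varphi}+\frac{\kappa^2}{4h^2}$. Altogether
$$V_g=v+k^2(1-h^{-2})-\frac{2\kappa\,\partial_{y_1}\varphi}{h\varphi}+\frac{\kappa^2}{4h^2}+\frac{h_{ss}}{2h^3}-\frac{3h_s^2}{4h^4}.\tag{1}$$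
Where $\kappa=0$ we have $h=1$ and $V_g=v$: the straight guide.

**The price of bending.** The dangerous term is $k^2(1-h^{-2})\approx-2k^2\kappa y_1$. On a curve of diameter of order $D$ the curvature is of order $1/D$, so in a tube of thickness $Y$ this term has size $k^2Y/D$. Hence a wave of frequency $k$ can be led around a closed curve by a small potential as soon as $D\gg k^2Y$. We shall take $Y=(\log k)^2$, which makes $\varphi$ smaller than every power of $k$ at the wall of the tube, and $D\approx k^2(\log k)^3$. If the length $L\approx D$ satisfies $kL\in2\pi\mathbb Z$, the wave $e^{iks}A$ closes up. Cut off at $|y|\approx Y$ and normalize in $L^2$. On the curve the result has $|u|^2\approx 1/L\approx k^{-2}(\log k)^{-3}$, and it satisfies $(-\Delta+V-k^2)u\approx0$ with a tiny error.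

**What this is for.** The loop may pass through a given point $x$. Then $-\Delta+V$ carries, in a very narrow energy window around $k^2$, a spectral mass at $x$ of size about $k^{-2}$, and the cause of it lies mostly at distance up to about $k^2$ from $x$. We use this to show that the spectral function at $x$ is not determined, up to $O(\lambda^{-\infty})$, by the potential near $x$. One difficulty remains: near $x$ the potential is prescribed (for instance zero), so the guide has to be interrupted exactly at the point of interest, and the error must nevertheless be smaller than any prescribed power of $k$. Section 5 deals with that.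

## 2. The spectral function and its locality

**Definition.** $V\in C_b^\infty(\mathbb R^d)$ means that $V\in C^\infty$ and $\|\partial^\alpha V\|_{L^\infty}\le C_\alpha$ for every $\alpha\in\mathbb N^d$. Potentials are real-valued.

For example $\cos x_1$ and the trough $v$ belong to $C_b^\infty$. The function $\sin(x_1^2)$ does not, because its derivative is unbounded. The class is closed under products and derivatives. For such $V$ the operator $H=-\Delta+V$ is self-adjoint on $L^2(\mathbb R^d)$ with domain the Sobolev space $H^2(\mathbb R^d)$, and it is bounded below.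

**Definition.** The spectral function of $H$ is
$$e(H,\lambda)(x)=\mathbf 1_{(-\infty,\lambda^2]}(H)(x,x),$$
the integral kernel of the spectral projector on the diagonal (Section 4 checks that this kernel is continuous).

The simplest cases can be done by hand. For $V=c$ constant, the Fourier transform turns the projector into multiplication by $\mathbf 1_{|\xi|^2+c\le\lambda^2}$, so for $\lambda^2\ge c$
$$e(-\Delta+c,\lambda)(x)=(2\pi)^{-d}\big|\{|\xi|^2\le\lambda^2-c\}\big|=c_d(\lambda^2-c)^{d/2},\qquad c_d=(2\pi)^{-d}|B(0,1)| .$$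
In particular $e(-\Delta,\lambda)(x)=c_d\lambda^d$. For $d=1$ we have $c_1=1/\pi$ and the expansion is $\frac1\pi\big(\lambda-\frac{c}{2\lambda}-\frac{c^2}{8\lambda^3}-\cdots\big)$, with coefficients computed from the value of $V$ at $x$.

The question, posed by Parnovski and Shterenberg (the source is "Classical Wave Methods And Modern Gauge Transforms"), asks whether only the potential near $x$ matters. Suppose $V_1,V_2\in C_b^\infty(\mathbb R^d)$ and $V_1=V_2$ in a neighborhood of $x$. Is it true that for any $N>0$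
$$e(-\Delta+V_1,\lambda)(x)-e(-\Delta+V_2,\lambda)(x)=O(\lambda^{-N}),\qquad\lambda\to\infty,\tag{2}$$
with a constant that may depend on $N,x,V_1,V_2$ and the neighborhood?

In dimension one the answer is yes, by a theorem of Galkowski, Parnovski and Shterenberg (2022): for $V\in C_b^\infty(\mathbb R;\mathbb R)$ there are functions $a_j(x)$ such that for all $N>0$
$$\Big|e(-\Delta_{\mathbb R}+V,\lambda)(x)-\sum_{j=0}^{N-1}a_j(x)\lambda^{1-2j}\Big|\le C_N\lambda^{1-2N},$$
and $a_j(x)$ is determined by finitely many derivatives of $V$ at $x$. If $V_1=V_2$ near $x$, all the $a_j(x)$ coincide. The difference in (2) is then at most $2C_N\lambda^{1-2N}$ for every $N$, with $C_N$ the larger of the two constants. The rest of these notes proves that in every dimension $d\ge2$ the answer is no.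

**Theorem 1.** Let $d\ge2$. There is a real $V_1\in C_b^\infty(\mathbb R^d)$ with $V_1=0$ on $B(0,1)$ and $\partial^\alpha V_1(x)\to0$ as $|x|\to\infty$ for all $\alpha$, such that with $V_2=0$
$$\limsup_{\lambda\to\infty}\ \lambda^2(\log\lambda)^4\,\big|e(-\Delta+V_1,\lambda)(0)-e(-\Delta,\lambda)(0)\big|>0 .$$
In particular the difference is not $O(\lambda^{-N})$ for any $N>2$.

**Theorem 2.** Let $d\ge2$. For every $V_2\in C_b^\infty(\mathbb R^d;\mathbb R)$, every $x_*$ and every $r>0$ there is $V_1\in C_b^\infty(\mathbb R^d;\mathbb R)$ with $V_1=V_2$ on $B(x_*,r)$, $\partial^\alpha V_1\to0$ at infinity for all $\alpha$, and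
$$\limsup_{\lambda\to\infty}\ \lambda^2(\log\lambda)^4\,\big|e(-\Delta+V_1,\lambda)(x_*)-e(-\Delta+V_2,\lambda)(x_*)\big|>0 .$$

So locality fails at every point and for every background potential. Nothing here says that the exponent $2$ is optimal.

## 3. What short times see, and what they cannot see

The first thing to try is a proof of (2) by finite speed of propagation. It is worth seeing how far it goes, because the place where it stops shows what a counterexample must do. This section is not used in the proofs.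

Suppose $V_1=V_2$ on $B(x,R)$. Adding the same constant to both potentials only shifts $\lambda^2$, so assume $H_i=-\Delta+V_i\ge0$. Write $E_i(s)=\mathbf 1_{(-\infty,s]}(H_i)(x,x)$.

**Lemma 3.** Let $f$ be a real even Schwartz function with $\hat f\in C_c^\infty((-R,R))$. Then $\int f(\sqrt s)\,dE_1(s)=\int f(\sqrt s)\,dE_2(s)$.

*Proof.* Choose $\epsilon>0$ with $\operatorname{supp}\hat f\subset[-(R-2\epsilon),R-2\epsilon]$. Let $g\in C_c^\infty(B(x,\epsilon))$ and $w_i(t)=\cos(t\sqrt{H_i})g$. This solves $\partial_t^2w_i+H_iw_i=0$, $w_i(0)=g$, $\partial_tw_i(0)=0$, and by finite speed of propagation it is supported in $B(x,\epsilon+|t|)$. For $\epsilon+|t|<R$ we have $V_1w_1=V_2w_1$, so $w_1$ solves the equation for $H_2$ as well. By uniqueness $w_1=w_2$ for these $t$. Since $f(\sqrt{H_i})g=\frac1{2\pi}\int\hat f(t)\cos(t\sqrt{H_i})g\,dt$, we get $f(\sqrt{H_1})g=f(\sqrt{H_2})g$. So, once we know that they are continuous, the kernels of $f(\sqrt{H_1})$ and $f(\sqrt{H_2})$ agree at $(x,x)$.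

It remains to write the diagonal value as an integral. Take an integer $m>d/4$ and put $T=(H_i+1)^{-m}$, which maps $L^2$ to $H^{2m}\subset C^0_b$. Hence $(Tg)(z)=\langle g,\psi_z\rangle$ with $\psi_z\in L^2$ (inner products are linear in the first slot). For a real function $F$ for which $B=(H_i+1)^{2m}F(H_i)$ is bounded, $F(H_i)=TBT$, so $(F(H_i)g)(z)=\langle g,TB\psi_z\rangle$. The kernel of $F(H_i)$ is therefore $(z,z')\mapsto\langle B\psi_{z'},\psi_z\rangle$. It is continuous, because $Tg$ is continuous for every $g$ (so $z\mapsto\psi_z$ is weakly continuous and locally bounded) and, since $m$ may be increased, we may take $Tg\in C^1_b$, which makes $z\mapsto\psi_z$ norm continuous. On the diagonal at $x$ it equals $\int(s+1)^{2m}F(s)\,dm_x(s)$, where $m_x$ is the spectral measure of $\psi_x$. With $F=\mathbf 1_{(-\infty,s]}$ this says $dE_i=(s+1)^{2m}dm_x$. With $F(s)=f(\sqrt s)$ it says that $f(\sqrt{H_i})(x,x)=\int f(\sqrt s)\,dE_i(s)$. $\square$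

Take $f(\mu)=g(\mu-\lambda)+g(\mu+\lambda)$ with $g$ real, even, Schwartz, $\hat g\in C_c^\infty((-R,R))$, so that $\hat f(t)=2\cos(t\lambda)\hat g(t)$. The lemma says that averages of the two spectral densities over frequency windows of width about $1/R$ around $\lambda$ agree exactly. This is the point where the approach stops. The function $\mathbf 1_{\mu\le\lambda}$ is not of the allowed form. To pass from the averages to it we would need to know how the mass $dE_i$ is distributed inside a window of width $1/R$. Resolving a width $w$ takes times about $1/w$, and by then the wave has left $B(x,R)$. So nothing so far excludes that one of the two measures concentrates, inside such a window, a mass of size $\lambda^{-2}$ on an interval much shorter than the other measure allows. A counterexample should produce such a near-jump, and the loop of Section 1 is designed to do it.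

One fixed loop cannot suffice. If $V_1$ has compact support, Lemma 7 below gives a bound $C\varepsilon k^{d-1}$ for the mass in $[k^2-2\varepsilon,k^2+2\varepsilon]$ for all large $k$, so there are no near-jumps. The counterexample must contain infinitely many loops, one for each $k$ of a sequence tending to infinity.

## 4. From an approximate eigenfunction to a near-jump

We now set up the kernels and convert a good approximate eigenfunction into a lower bound on the spectral mass.

**Definition.** A quasimode for $H$ at energy $\Lambda$ is here a function $u\in C_c^\infty(\mathbb R^d)$ with $\|u\|_{L^2}=1$ and small error $r=(H-\Lambda)u$.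

For example, for $H=-\frac{d^2}{dx^2}$ on $\mathbb R$ take $u=R^{-1/2}\chi(x/R)e^{ikx}$ with $\|\chi\|_2=1$. Then $r=-R^{-1/2}\big(2ikR^{-1}\chi'(x/R)+R^{-2}\chi''(x/R)\big)e^{ikx}$, so $\|r\|_2\le 2kR^{-1}\|\chi'\|_2+R^{-2}\|\chi''\|_2$, while $|u(0)|^2=|\chi(0)|^2/R$. Here the error is no better than about $k/R$, and the free operator has no near-jumps. A quasimode is informative only when its error is much smaller than $|u(x)|$ dictates, and Lemma 4 makes this quantitative.

**Heat kernel bounds.** Let $H=-\Delta+\hat V$, $\hat V\in C_b^\infty$ real, $\|\hat V\|_\infty\le K$, and $p_t(x)=(4\pi t)^{-d/2}e^{-|x|^2/4t}$. By the Trotter formula $e^{-tH}g=\lim_N(e^{t\Delta/N}e^{-t\hat V/N})^Ng$ in $L^2$. In each factor $|e^{-t\hat V/N}g|\le e^{tK/N}|g|$ and $|e^{t\Delta/N}g|\le e^{t\Delta/N}|g|$. Passing to an a.e. convergent subsequence,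
$$|e^{-tH}g|\le e^{tK}\,p_t*|g|\quad\text{a.e.}\tag{3}$$
Since $\|p_t\|_1=1$ and $\|p_t\|_2^2=(4\pi t)^{-d}(2\pi t)^{d/2}=(8\pi t)^{-d/2}$,
$$\|e^{-tH}g\|_\infty\le e^{tK}\min\big(\|g\|_\infty,\,(8\pi t)^{-d/4}\|g\|_2\big).\tag{4}$$

**Projector kernels.** Let $P=\mathbf 1_I(H)$ with $I\subset\mathbb R$ Borel and bounded above. We have $D(H^m)=H^{2m}(\mathbb R^d)$: if $u$ and $Hu$ are in $H^{2j}$ then $-\Delta u=Hu-\hat Vu\in H^{2j}$, so $u\in H^{2j+2}$, and one argues by induction. As $H$ is bounded below, $H^mP$ and $H^me^{-tH}$ ($t>0$) are bounded. So $P$ and $e^{-tH}$ map $L^2$ boundedly into every $H^{2m}$, hence into $C^1_b$. Therefore $(Pg)(x)=\langle g,P_x\rangle$ with $P_x\in L^2$, and $x\mapsto P_x$ is Lipschitz. From $P=P^2=P^*$ we get $PP_x=P_x$. The kernel of $P$ is $\overline{P_x(x')}=\overline{(PP_x)(x')}=\overline{\langle P_x,P_{x'}\rangle}=\langle P_{x'},P_x\rangle$, which is continuous, and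
$$P(x,x)=\|P_x\|^2\ge0,\qquad |(Pg)(x)|\le P(x,x)^{1/2}\|g\|_2.\tag{5}$$
If $I=I_1\sqcup I_2$, then $P_x=P_{1,x}+P_{2,x}$ with orthogonal summands, so diagonal kernels add. In particular they are monotone in $I$.

**Lemma 4.** Let $H=-\Delta+\hat V$, $\hat V\in C_b^\infty$ real, $\|\hat V\|_\infty\le K$. Let $u\in C_c^\infty$, $\|u\|_{L^2}=1$, $(H-\Lambda)u=r$, $\Lambda\ge1$, $0<\varepsilon\le1$, $\Pi=\mathbf 1_{[\Lambda-\varepsilon,\Lambda+\varepsilon]}(H)$. Then for every $x$, with $C=C(d,K)$ and $\mathrm e=\exp(1)$,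
$$\mathrm e\,\Pi(x,x)^{1/2}\ge|u(x)|-C\|r\|_\infty-C\Lambda^{d/4}\varepsilon^{-1}\|r\|_{L^2}.$$

*Proof.* The purpose of the heat flow is to turn $L^2$ information into pointwise information. Let $t=1/\Lambda\le1$. Integrating $\frac{d}{dt'}e^{-t'(H-\Lambda)}u=-e^{-t'(H-\Lambda)}r$,
$$u-e^{-t(H-\Lambda)}u=\int_0^te^{-t'(H-\Lambda)}r\,dt'.$$
The left side is continuous. By (4) and $t'\Lambda\le1$, $t\le 1$, its sup norm is at most $e^{1+K}\|r\|_\infty$. Split
$$e^{-t(H-\Lambda)}u=\Pi e^{-t(H-\Lambda)}u+e^{-t(H-\Lambda)}(1-\Pi)u,$$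
both terms being continuous. By (5) the first has modulus at $x$ at most $\Pi(x,x)^{1/2}\|\Pi e^{-t(H-\Lambda)}u\|_2\le\Pi(x,x)^{1/2}e^{\varepsilon/\Lambda}\le \mathrm e\,\Pi(x,x)^{1/2}$. By (4) the second is at most $e^{1+K}(8\pi/\Lambda)^{-d/4}\|(1-\Pi)u\|_2$. Since $|H-\Lambda|\ge\varepsilon$ on $\operatorname{Ran}(1-\Pi)$, we have $\|(1-\Pi)u\|_2\le\|r\|_2/\varepsilon$. Adding up gives the claim. $\square$

## 5. Interrupting the guide near the point of interest

Let $\sigma(x_1,y)=(-x_1,y)$ and call a function even if it is invariant under $\sigma$. Put $x_*=(-\tau,0)$, $\tau\ge0$. For complex vectors $a\cdot b$ denotes the bilinear product.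

**Cutting a hole is not enough.** Suppose we switch the trough off near $x_*$ by a cutoff $\theta$, keeping the same function $u$. The error is then $\theta vu$, with $L^2$ norm of order $k^{-1}(\log k)^{-3/2}$, because $|u|\approx L^{-1/2}\varphi$. This is far too large. To beat the free mass in the window, which is of order $k^{d-2}\varepsilon$, we need $\varepsilon\ll k^{-d}$. The last term of Lemma 4 then requires $\|r\|_2\ll\varepsilon k^{-d/2}k^{-1}\ll k^{-3d/2-1}$, up to logarithms. So the wave has to be corrected, to all orders in $1/k$.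

**The first two corrections by hand.** On the straight part of the guide write the total potential as $v+Q+q$. Here $Q(s,y)$ is the forced perturbation near $x_*$, and $q$ is a small real potential that we may add on either side of it. Look for a solution $e^{iks}\varphi e^{f}$ with $f=k^{-1}f_1+k^{-2}f_2+\cdots$ and $q=q_0+k^{-1}q_1+\cdots$. At leading order (formula (6) below) one needs $2i\partial_sf_1=Q+q_0$, so
$$f_1=-\tfrac i2\int_{-\infty}^s(Q+q_0)\,ds' .$$
The wave fits back onto the undisturbed guide only if $f_1=0$ for large $s$, i.e. $\int_{\mathbb R}(Q+q_0)\,ds=0$ for each $y$. This is a real condition on a real function, and a suitable $q_0$ achieves it. At the next order $2i\partial_sf_2=q_1-\partial_s^2f_1-\mathcal Lf_1$, where $\mathcal L=\Delta_y+2\frac{\nabla\varphi}\varphi\cdot\nabla_y$, and closing requires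
$$\int q_1\,ds=\mathcal L\int f_1\,ds=\tfrac i2\,\mathcal L\int s\,(Q+q_0)\,ds .$$
The left side is real and the right side is purely imaginary. No real $q_1$ can repair this unless the right side vanishes, and for a general $Q$ nothing makes it vanish.

If $Q$ and $q_0$ are even in $s$, the first moment vanishes, and this is the key idea. Evenness forces $f_m(-s,y)=\overline{f_m(s,y)}$ at every order, hence all the integrals that must be cancelled are real. Real corrections $q_m$ then suffice. This is why evenness is carried through the whole construction.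

**Proposition 5.** Let $\rho\ge1$, $0\le\tau<\rho$, $U\in C_c^\infty(\mathbb R^d;\mathbb R)$ even with $\operatorname{supp}U\subset B(0,\rho)$, and $J\in\mathbb N$. For all sufficiently large $k$ there are a real $V\in C_c^\infty(\mathbb R^d)$ and $u\in C_c^\infty(\mathbb R^d)$ with

* (a) $V$ is even and $V=0$ on $\{|x|<\rho\}$;
* (b) $\|\partial^\alpha V\|_\infty\le2^{-J}$ for $|\alpha|\le J$;
* (c) $\|u\|_{L^2}=1$ and $|u(x_*)|^2\ge k^{-2}(\log k)^{-4}$;
* (d) $r:=(-\Delta+U+V-k^2)u$ satisfies $\|r\|_{L^2}+\|r\|_{L^\infty}\le k^{-J}$.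

Here $U$ is whatever is already present near the origin, and $V$ is added without touching $B(0,\rho)$. In the proof the parameters are chosen in the order $W\ge1$, then $\ell\ge16\rho$, then $k$. Constants may depend on $U,\rho,J,W,\ell$ but never on $k$, unless said otherwise. The functions $\varphi,v$ are those of Section 1.

**Step 1: set up the expansion across the gap.** This step fixes the perturbation $Q$ and the form of the corrections. Let $\theta\in C_c^\infty(\mathbb R;[0,1])$ be even, $\theta=1$ on $[-\rho,\rho]$, $\operatorname{supp}\theta\subset[-2\rho,2\rho]$, with derivatives bounded independently of $\rho\ge1$ (take $\theta(s)=\theta_1(s/\rho)$ with $\theta_1$ fixed). Put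
$$Q(s,y)=U(s,y)-\theta(s)v(y).$$
It is real, in $C_b^\infty$, even in $s$, and supported in $|s|\le2\rho\le\ell/8$. Let $\eta_0\in C_c^\infty((\frac14,\frac34);\mathbb R)$ with $\int\eta_0=1$ and $\eta(s)=\ell^{-1}[\eta_0(s/\ell)+\eta_0(-s/\ell)]$. Then $\eta$ is even, supported in $\ell/4\le|s|\le3\ell/4$, and $\int_{-\infty}^0\eta=1$. Fix $M=J+1$ and look for
$$q=\sum_{m=0}^{M-1}k^{-m}q_m,\quad q_m=\eta(s)p_m(y)\text{ real},\qquad f=\sum_{m=1}^Mk^{-m}f_m(s,y).$$
We have $e^{-iks-f}\partial_s^2e^{iks+f}=-k^2+2ikf_s+f_s^2+f_{ss}$ and $\Delta_y(\varphi e^f)=\varphi e^f(v+\mathcal Lf+\nabla_yf\cdot\nabla_yf)$. Therefore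
$$(-\partial_s^2-\Delta_y+v+Q+q-k^2)(e^{iks}\varphi e^f)=-e^{iks}\varphi e^fE,\tag{6}$$
$$E=2ikf_s+f_{ss}+f_s^2+\mathcal Lf+\nabla_yf\cdot\nabla_yf-Q-q.$$
Put $F_0=-Q$ and, for $1\le m\le M-1$,
$$F_m=\partial_s^2f_m+\mathcal Lf_m+\sum_{a+b=m,\ a,b\ge1}(\partial_sf_a\,\partial_sf_b+\nabla_yf_a\cdot\nabla_yf_b).$$
For $0\le m\le M-1$ the coefficient of $k^{-m}$ in $E$ is $2i\partial_sf_{m+1}+F_m-q_m$, and $F_m$ involves only $f_1,\dots,f_m$.

**Step 2: solve the expansion and show that it closes.** Define recursively, for $m=0,\dots,M-1$,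
$$p_m(y)=\int_{-\infty}^0\operatorname{Re}F_m\,ds,\qquad q_m=\eta p_m,\qquad f_{m+1}(s,y)=\frac1{2i}\int_{-\infty}^s(q_m-F_m)(s',y)\,ds'.\tag{7}$$
We claim: $p_m\in C_b^\infty(\mathbb R^n;\mathbb R)$; each $f_m\in C_b^\infty(\mathbb R\times\mathbb R^n)$ is supported in $|s|\le3\ell/4$; and $f_m(-s,y)=\overline{f_m(s,y)}$.

The proof is by induction. Let $0\le m\le M-1$ and suppose the claim on $f_1,\dots,f_m$ (nothing if $m=0$). First, $F_m\in C_b^\infty$, because $Q$, the $f_a$ and the coefficients of $\mathcal L$ are in $C_b^\infty$, and $F_m$ is supported in $|s|\le3\ell/4$. Next, $F_m(-s)=\overline{F_m(s)}$. For $m=0$ this holds because $Q$ is real and even. For $m\ge1$ note that $(\partial_sf_a)(-s)=-\overline{(\partial_sf_a)(s)}$, that the coefficients of $\mathcal L$ are real and independent of $s$, and that each term of $F_m$ contains an even total number of $s$-derivatives.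

Differentiating under the integral over $[-3\ell/4,0]$ gives $|\partial^\alpha p_m|\le\ell\|\partial_y^\alpha F_m\|_\infty$. So $p_m\in C_b^\infty$, and it is real. Put $G=q_m-F_m\in C_b^\infty$. It is supported in $|s|\le3\ell/4$, satisfies $G(-s)=\overline{G(s)}$, and therefore
$$\int_{\mathbb R}G\,ds=2\int_{-\infty}^0\operatorname{Re}G\,ds=2\Big(p_m\int_{-\infty}^0\eta\,ds-\int_{-\infty}^0\operatorname{Re}F_m\,ds\Big)=0 .$$
This is the place where the symmetry replaces a complex condition by a real one. Hence $f_{m+1}$ vanishes for $|s|\ge3\ell/4$. Its pure $y$-derivatives are bounded by $2\ell\|\partial_y^\alpha G\|_\infty$, and any derivative containing $\partial_s$ is a derivative of $G/(2i)$, so $f_{m+1}\in C_b^\infty$. Finally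
$$f_{m+1}(-s)=\frac1{2i}\int_{-\infty}^{-s}G(s')\,ds'=\frac1{2i}\int_s^\infty\overline{G}\,ds'=-\frac1{2i}\int_{-\infty}^s\overline G\,ds'=\overline{f_{m+1}(s)},$$
where the third equality uses $\int\overline G=0$. The claim follows.

By (7) the coefficients of $k^0,\dots,k^{-(M-1)}$ in $E$ vanish. So $E$ is a finite sum of terms $k^{-j}E_j$ with $j\ge M$ and $E_j\in C_b^\infty$ independent of $k$, and
$$|E|\le Ck^{-M},\qquad \operatorname{supp}E\subset\{|s|\le\ell\}.\tag{8}$$
We record sizes for later. The function $p_0=\int_{-\infty}^0(\theta v-U)\,ds$ does not depend on $\ell$, and the derivatives of $\eta$ are $O(\ell^{-1})$. Hence, with $C^J$ denoting the sup of all derivatives of order at most $J$,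
$$\|\eta p_0\|_{C^J}\le C(U,\rho,W,J)/\ell,\qquad\|k^{-m}q_m\|_{C^J}=O(k^{-1})\quad(m\ge1).\tag{9}$$

**Step 3: a symmetric closed curve with a long straight piece.** The loop must be straight near the gap, even under $\sigma$, simple, and of diameter about $k^2(\log k)^3$. Fix $L_0>4$ and a smooth even $\kappa_0\ge0$ on $\mathbb R$, periodic with period $L_0/2$, vanishing on $[-1,1]$, with integral $\pi$ over a period. For instance, take a nonnegative bump of integral $\pi$ supported in $(1,L_0/2-1)$ and symmetric about $L_0/4$, and repeat it with period $L_0/2$. Let $\vartheta(s)=\int_0^s\kappa_0$, which is odd, and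
$$\gamma_0'=(\cos\vartheta,\sin\vartheta),\quad\gamma_0(0)=0,\quad\nu_0=(-\sin\vartheta,\cos\vartheta).$$
Since $\vartheta(s+L_0/2)=\vartheta(s)+\pi$, we have $\gamma_0'(s+L_0/2)=-\gamma_0'(s)$, so the integral of $\gamma_0'$ over $L_0$ vanishes and $\gamma_0$ is closed with period $L_0$.

The curve is simple. Suppose $\gamma_0(s_1)=\gamma_0(s_2)$ with $s_1<s_2<s_1+L_0$. Over a full period the nondecreasing $\vartheta$ increases by $2\pi$, so on one of the arcs $[s_1,s_2]$, $[s_2,s_1+L_0]$ it increases by at most $\pi$. Let $w$ be the unit vector whose angle is the midpoint of the range of $\vartheta$ on that arc. Then $\gamma_0'\cdot w\ge0$ there, while $\int\gamma_0'\cdot w=0$ because the endpoints coincide. So $\gamma_0'\cdot w\equiv0$ on the arc. By continuity $\gamma_0'$ is then constant on it, and its integral is nonzero, a contradiction.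

The curve contains $[-1,1]\times\{0\}$. As $\vartheta$ is odd, $\gamma_0(-s)$ and $\nu_0(-s)$ are the images of $\gamma_0(s)$ and $\nu_0(s)$ under $(x_1,x_2)\mapsto(-x_1,x_2)$. By the tubular neighborhood theorem there is $r_0>0$ such that $(s,y_1)\mapsto\gamma_0(s)+y_1\nu_0(s)$ is a diffeomorphism of $(\mathbb R/L_0\mathbb Z)\times(-r_0,r_0)$ onto its image. Now scale:
$$D=\frac{2\pi N_k}{kL_0},\quad N_k=\lceil k^3(\log k)^3\rceil,\quad L=DL_0,\quad\gamma(s)=D\gamma_0(s/D),\quad\nu(s)=\nu_0(s/D),\quad Y=(\log k)^2 .$$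
Then $kL=2\pi N_k\in2\pi\mathbb Z$, $D\asymp k^2(\log k)^3$, and $\kappa(s)=D^{-1}\kappa_0(s/D)$ vanishes for $|s|\le D$. Use the coordinates $X(s,y)$ of Section 1 for $s\in\mathbb R/L\mathbb Z$, $|y|<3Y$. For large $k$ we have $3Y<r_0D$ and $3Y\|\kappa\|_\infty<\frac12$, so $X$ is a diffeomorphism onto an open tube and $h=1-\kappa y_1\in(\frac12,\frac32)$. Moreover
$$X(s,y)=(s,y)\ \text{ for }|s|\le D,\qquad X(-s,y)=\sigma X(s,y).\tag{10}$$
We represent $s$ by $|s|\le L/2$, and $L/2>2D$. For large $k$, $\rho<\min(D,3Y)$, so each $x=(x_1,y)\in B(0,\rho)$ equals $X(x_1,y)$. By injectivity, $X(s,y)\in B(0,\rho)$ implies $|s|<\rho$ and $X(s,y)=(s,y)$. The loop therefore never comes back into $B(0,\rho)$.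

**Step 4: the bending potential is small.** By Section 1, $(-\Delta+V_g-k^2)(e^{iks}h^{1/2}\varphi)=0$ in the tube, with $V_g$ given by (1). For $|y|\le2Y$ all $(s,y)$-derivatives of $\kappa y_1=D^{-1}\kappa_0(s/D)y_1$ are $O(Y/D)$. Since $1-h^{-2}$ is a smooth function of $\kappa y_1\in[-\frac12,\frac12]$ vanishing at $0$, all derivatives of $k^2(1-h^{-2})$ are $O(k^2Y/D)$. The remaining terms of $V_g-v$ in (1) each contain a factor $\kappa$, $h_s$ or $h_{ss}$ and bounded smooth factors, so they are $O(Y/D)$ with all derivatives. Thus for each $\beta$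
$$\sup_{|y|\le2Y}|\partial_{s,y}^\beta(V_g-v)|=O(k^2Y/D)=O((\log k)^{-1}).\tag{11}$$
For $|s|\le D$ we have $h=1$ and $V_g=v$.

**Step 5: define $V$ and prove (a) and (b).** Take $k$ so large that $\ell<D$. In the tube let
$$V^{\rm tube}=V_g-\theta v+q,\qquad V=\chi_0(|y|/Y)\,V^{\rm tube},$$
where $\chi_0\in C_c^\infty([0,2))$, $\chi_0=1$ on $[0,1]$, and $\theta v,q$ are supported in $|s|\le\ell$. Put $V=0$ outside the tube. The set where $\chi_0(|y|/Y)\ne0$ has compact closure in the tube, so $V\in C_c^\infty(\mathbb R^d)$, and $V$ is real. It is even by (10), since $\kappa,h,h_s^2,h_{ss},\theta,\eta$ are even in $s$. Points of $B(0,\rho)$ in the tube have $|s|<\rho\le\ell/16$. There $\theta=1$, $\eta=0$, $V_g=v$, so $V^{\rm tube}=v-v+0=0$. This is (a).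

For (b) we pass to Cartesian derivatives. For the two coordinates $x_i$, $i=1,2$, of the plane of $\gamma$ we have $\partial_{x_i}=\gamma_i'h^{-1}\partial_s+\nu_i\partial_{y_1}$. The other Cartesian derivatives are the $\partial_{y'}$. For $|y|\le2Y$ and $k$ large, the coefficients $\gamma_i'(s)=\gamma_{0,i}'(s/D)$, $\nu_i$, $h^{-1}$ and the function $\chi_0(|y|/Y)$ have all $(s,y)$-derivatives bounded by constants depending only on the order and on the fixed choices $\gamma_0,\chi_0$. Since $V=\chi_0[(1-\theta)v+q+(V_g-v)]$, the chain and Leibniz rules give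
$$\|V\|_{C^J}\le C_J\Big(\|(1-\theta)v\|_{C^J}+\|q\|_{C^J}+\sup_{|y|\le2Y}\sum_{|\beta|\le J}|\partial^\beta_{s,y}(V_g-v)|\Big),$$
with $C_J$ independent of $W,\ell,k$. The first term is $O_J(W^{-2})$ by Section 1, and we choose $W$ large to make it small. Then we choose $\ell$ large so that $\eta p_0$ is small, by (9). Then we choose $k$ large, so that $q-\eta p_0=O(k^{-1})$ and the last term, by (11), are small. This gives (b).

**Step 6: the quasimode, (c) and (d).** In the tube let $u_0=e^{iks}h^{1/2}\varphi e^f$, with $f=0$ for $|s|\ge\ell$. It is well defined and smooth because $kL\in2\pi\mathbb Z$. For $|s|\le D$ we have $h=1$, $X(s,y)=(s,y)$ and $U+V^{\rm tube}=U+v-\theta v+q=v+Q+q$, so (6) applies. For $|s|\ge\ell$ we have $f=\theta=q=0$, and $U=0$ because such points lie outside $B(0,\rho)$, so Step 4 applies. Since $\ell<D$ the two regions cover the tube, and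
$$(-\Delta+U+V^{\rm tube}-k^2)u_0=-e^{iks}\varphi e^fE\,\mathbf 1_{|s|\le\ell}.$$
Let $u=b\,\chi_1(|y|/Y)u_0$, where $\chi_1$ is smooth, $0\le\chi_1\le1$, $\chi_1=1$ on $[0,\frac12]$, $\operatorname{supp}\chi_1\subset[0,1]$, and $b>0$ is such that $\|u\|_{L^2}=1$. Extended by zero, $u\in C_c^\infty(\mathbb R^d)$. On $\operatorname{supp}u$ we have $\chi_0=1$ and $V=V^{\rm tube}$, so with $\chi_1=\chi_1(|y|/Y)$
$$r=b\big[-\chi_1e^{iks}\varphi e^fE\,\mathbf 1_{|s|\le\ell}-2\nabla\chi_1\cdot\nabla u_0-(\Delta\chi_1)u_0\big].$$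
The volume element is $h\,ds\,dy$, so $b^{-2}=\int\chi_1^2h^2\varphi^2e^{2\operatorname{Re}f}\,ds\,dy$. Here $h=1+o(1)$ uniformly, $e^{2\operatorname{Re}f}=1+O(k^{-1})$, and $Y\to\infty$. Hence $b^{-2}=(1+o(1))L\int\varphi^2\,dy$, that is, $b^2\asymp k^{-2}(\log k)^{-3}$. Since $\tau<\rho<D$, $x_*=X(-\tau,0)$ and
$$|u(x_*)|^2=b^2\varphi(0)^2e^{2\operatorname{Re}f(-\tau,0)}\ge k^{-2}(\log k)^{-4}$$
for large $k$, the extra logarithm absorbing the constants. This is (c).

For (d), the first term of $r$ is $O(k^{-M}\varphi)$ and supported in $|s|\le\ell$, by (8) and $b\le1$. Hence it is $O(k^{-J-1})$ in $L^2$ and in $L^\infty$. On $\operatorname{supp}\nabla\chi_1$ we have $|y|\ge Y/2$. The derivatives of $h^{1/2}$ and $f$ are bounded and $|\nabla\varphi|\le C\varphi$, so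
$$|u_0|+|\nabla u_0|\le Ck\varphi\le Ck\,e^{-|y|/W}\le Ck\,e^{-(\log k)^2/(2W)} .$$
The functions $\nabla\chi_1,\Delta\chi_1$ are bounded, and the volume of $\operatorname{supp}u$ is at most $CLY^{n}$, polynomially bounded in $k$. So the other two terms are $O(k^{-N})$ for every $N$, in $L^2$ and in $L^\infty$. This proves (d) for large $k$. $\square$

## 6. Infinitely many loops in one potential

**Proposition 6.** Let $d\ge2$, let $U_0\in C_c^\infty(\mathbb R^d;\mathbb R)$ be even, $\operatorname{supp}U_0\subset B(0,\rho_0)$, $\rho_0\ge1$, $0\le\tau<\rho_0$. There are a real $V_\infty\in C_b^\infty$, with $V_\infty=U_0$ on $B(0,\rho_0)$ and $\partial^\alpha V_\infty\to0$ at infinity for all $\alpha$, and $k_j\to\infty$ such that, with $\varepsilon_j=k_j^{-d-2}$, for all large $j$,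
$$\mathbf 1_{[k_j^2-\varepsilon_j,\,k_j^2+\varepsilon_j]}(-\Delta+V_\infty)(x_*,x_*)\ge\tfrac1{30}k_j^{-2}(\log k_j)^{-4}.$$

**Step 1: the construction.** Each new loop passes through the ball containing all earlier ones, and Proposition 5 treats the earlier ones as its $U$. For $j\ge1$, given an even $U_{j-1}$ supported in $B(0,\rho_{j-1})$, apply Proposition 5 with $U=U_{j-1}$, $\rho=\rho_{j-1}$, $J=j+10d+10$ and some admissible $k=k_j\ge j$. This gives $V_j,u_j,r_j$. Let $U_j=U_{j-1}+V_j$, which is even, and choose $\rho_j>\rho_{j-1}+1$ such that $B(0,\rho_j)$ contains the supports of $U_j$, $V_j$ and $u_j$. Put $V_\infty=U_0+\sum_{j\ge1}V_j$.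

**Step 2: $V_\infty$ is an admissible potential.** By (a), $\operatorname{supp}V_j\subset\{\rho_{j-1}\le|x|<\rho_j\}$, so the supports of $U_0,V_1,V_2,\dots$ are pairwise disjoint and locally finite. By (b), $|\partial^\alpha V_j|\le2^{-j}$ once $j\ge|\alpha|$. So $V_\infty\in C_b^\infty$, $\partial^\alpha V_\infty\to0$ at infinity, and $V_\infty=U_0$ on $B(0,\rho_0)$.

**Step 3: each $u_j$ is a quasimode for $-\Delta+V_\infty$.** For $i>j$ we have $V_i=0$ on $B(0,\rho_j)\supset\operatorname{supp}u_j$. Hence $V_\infty=U_{j-1}+V_j$ there and $(-\Delta+V_\infty-k_j^2)u_j=r_j$, with $\|r_j\|_2+\|r_j\|_\infty\le k_j^{-10d-10}$. Apply Lemma 4 with $\Lambda=k_j^2$, $\varepsilon=\varepsilon_j$, $K=\|V_\infty\|_\infty$. The error terms are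
$$O\big(k_j^{-10d-10}+k_j^{d/2+d+2-10d-10}\big)=o\big(k_j^{-1}(\log k_j)^{-2}\big),$$
while $|u_j(x_*)|\ge k_j^{-1}(\log k_j)^{-2}$. So for large $j$ the right side of Lemma 4 is at least $\frac12|u_j(x_*)|$. The kernel at $(x_*,x_*)$ is then at least $|u_j(x_*)|^2/(4\mathrm e^2)\ge\frac1{30}k_j^{-2}(\log k_j)^{-4}$, since $4\mathrm e^2<30$. $\square$

## 7. Proof of Theorem 1: near-jumps against the free background

Apply Proposition 6 with $U_0=0$, $\rho_0=1$, $\tau=0$. Let $V_1=V_\infty$, $V_2=0$, $x_*=0$. Then $V_1=0$ on $B(0,1)$ and $e(-\Delta,\lambda)(0)=c_d\lambda^d$. Put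
$$\lambda_j^+=(k_j^2+\varepsilon_j)^{1/2},\qquad\lambda_j^-=(k_j^2-2\varepsilon_j)^{1/2},\qquad\delta(\lambda)=e(-\Delta+V_1,\lambda)(0)-e(-\Delta,\lambda)(0).$$
The difference $e(-\Delta+V_1,\lambda_j^+)(0)-e(-\Delta+V_1,\lambda_j^-)(0)$ is the diagonal kernel at $0$ of $\mathbf 1_{(k_j^2-2\varepsilon_j,\,k_j^2+\varepsilon_j]}(-\Delta+V_1)$. The interval contains $[k_j^2-\varepsilon_j,k_j^2+\varepsilon_j]$, so by monotonicity (Section 4) this is at least the kernel in Proposition 6. The free function increases by $c_d[(k_j^2+\varepsilon_j)^{d/2}-(k_j^2-2\varepsilon_j)^{d/2}]\le Ck_j^{d-2}\varepsilon_j=Ck_j^{-4}$. Hence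
$$\delta(\lambda_j^+)-\delta(\lambda_j^-)\ge\tfrac1{30}k_j^{-2}(\log k_j)^{-4}-Ck_j^{-4}.$$
One of $|\delta(\lambda_j^\pm)|$ is at least half of the right side, so $\max_\pm|\delta(\lambda_j^\pm)|\ge\frac1{100}k_j^{-2}(\log k_j)^{-4}$ for large $j$. Since $\lambda_j^\pm/k_j\to1$, the limsup in Theorem 1 is positive. If the difference were $O(\lambda^{-N})$ with $N>2$, the limsup would be zero. $\square$

Thus (2) is false for every $d\ge2$, already with $V_2=0$.

## 8. Arbitrary background potentials: Theorem 2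

For a general $V_2$ we cannot compute the background spectral function, and it may itself have near-jumps. The way around is to compare two competitors that both agree with $V_2$ near $x_*$: one of compact support, without near-jumps, and one with loops. At most one of them can be close to $V_2$. We need an upper bound for the compactly supported one.

**Lemma 7.** Let $U\in C_c^\infty(\mathbb R^d;\mathbb R)$, $H=-\Delta+U$. For each $x$ there are $C,k_0$ such that $\mathbf 1_{[k^2-2\varepsilon,\,k^2+2\varepsilon]}(H)(x,x)\le C\varepsilon k^{d-1}$ for $k\ge k_0$, $0<\varepsilon\le1$.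

**Step 1: the free resolvent between weights.** For $\mu\ge1$, $0<t\le1$, $z=\mu+it$ we show
$$\|\langle x\rangle^{-1}(-\Delta-z)^{-1}\langle x\rangle^{-1}\|\le C\mu^{-1/2},\tag{12}$$
with $C$ independent of $\mu$ and $t$. Let $\langle x\rangle g\in L^2$. We must bound $\|\langle x\rangle^{-1}(-\Delta-z)^{-1}g\|$ by $C\mu^{-1/2}\|\langle x\rangle g\|$. Take a smooth radial $\psi$, $0\le\psi\le1$, equal to $1$ for $\frac34\le|\xi|\le\frac32$ and supported in $\frac12\le|\xi|\le2$. On $\operatorname{supp}(1-\psi(\cdot/\sqrt\mu))$ we have $\big||\xi|^2-z\big|\ge\big||\xi|^2-\mu\big|\ge c\mu$, so this part of $(-\Delta-z)^{-1}g$ has $L^2$ norm $O(\mu^{-1})\|g\|$, which is acceptable.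

For the rest, the cones $\{\pm\xi_i>\frac1{2\sqrt d}|\xi|\}$ cover $\mathbb R^d\setminus0$, because $\max_i|\xi_i|\ge|\xi|/\sqrt d$. With a smooth partition of unity subordinate to them, homogeneous of degree $0$, split $\psi(\xi/\sqrt\mu)$ into $2d$ multipliers $m_{i,\pm}$. They are supported where $\pm\xi_i\ge c_0\sqrt\mu$ with $c_0=\frac1{4\sqrt d}$, are bounded by $1$, and have first derivatives $O(\mu^{-1/2})$. Consider $m=m_{i,+}$; the other sign is identical after $x_i\mapsto-x_i$. Let $\xi'$ denote the remaining frequencies and $\zeta=\zeta(\xi')=\sqrt{z-|\xi'|^2}$ with $\operatorname{Im}\zeta>0$. As $2\operatorname{Re}\zeta\operatorname{Im}\zeta=t>0$, also $\operatorname{Re}\zeta>0$. Since $|\xi|^2-z=(\xi_i-\zeta)(\xi_i+\zeta)$,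
$$(|\xi|^2-z)^{-1}m\hat g=(\xi_i-\zeta)^{-1}\hat G,\qquad\hat G=(\xi_i+\zeta)^{-1}m\hat g .$$
On $\operatorname{supp}m$ we have $|\xi_i+\zeta|\ge\xi_i\ge c_0\sqrt\mu$, and $\zeta$ does not depend on $\xi_i$. Differentiating,
$$\partial_{\xi_i}\hat G=-(\xi_i+\zeta)^{-2}m\hat g+(\xi_i+\zeta)^{-1}(\partial_{\xi_i}m)\hat g+(\xi_i+\zeta)^{-1}m\,\partial_{\xi_i}\hat g,$$
where the first two terms are $O(\mu^{-1})|\hat g|$ and the third is $O(\mu^{-1/2})|\partial_{\xi_i}\hat g|$. So $\|\langle x_i\rangle G\|\le C\mu^{-1/2}\|\langle x\rangle g\|$.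

The multiplier $(\xi_i-\zeta(\xi'))^{-1}$ acts, after partial Fourier transform in the other variables, as convolution in $x_i$ with $i\,e^{i\zeta x_i}\mathbf 1_{x_i>0}$, whose modulus is at most $1$. So, writing $w$ for the resulting function, its partial transform at $(x_i,\xi')$ is bounded by the integral over $x_i$ of that of $|G|$. By Plancherel, Minkowski and Cauchy–Schwarz,
$$\sup_{x_i}\|w(x_i,\cdot)\|_{L^2}\le\int\|G(x_i,\cdot)\|_{L^2}\,dx_i\le C\|\langle x_i\rangle G\| .$$
Hence $\|\langle x\rangle^{-1}w\|\le\|\langle x_i\rangle^{-1}w\|\le C\sup_{x_i}\|w(x_i,\cdot)\|_{L^2}\le C\mu^{-1/2}\|\langle x\rangle g\|$. Summing the pieces proves (12).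

**Step 2: add $U$.** Let $K(z)=\langle x\rangle^{-1}(H-z)^{-1}\langle x\rangle^{-1}$ and let $K_0(z)$ be its free analogue. Putting the weights around the resolvent identity $(H-z)^{-1}=(-\Delta-z)^{-1}-(-\Delta-z)^{-1}U(H-z)^{-1}$ gives $K=K_0-K_0(\langle x\rangle^2U)K$. Since $\langle x\rangle^2U$ is bounded, (12) provides $\mu_0\ge1$ with $\|K_0\|\,\|\langle x\rangle^2U\|_\infty\le\frac12$ for $\mu\ge\mu_0$. As $K(z)$ is bounded for $t>0$, we get $\|K\|\le\|K_0\|+\frac12\|K\|$, so
$$\|K(\mu+it)\|\le2\|K_0(\mu+it)\|\le C'\mu^{-1/2},\qquad\mu\ge\mu_0,\ 0<t\le1 .$$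

**Step 3: from the resolvent to the projector kernel.** Let $\Lambda=k^2\ge1$ and let $\psi_x\in L^2$ represent $(e^{-H/\Lambda}g)(x)=\langle g,\psi_x\rangle$. Both sides of (3) are continuous at positive times, so (3) holds at $x$ for every $g\in L^2$, which means
$$|\psi_x(x')|\le C\,p_{1/\Lambda}(x-x')=C''\Lambda^{d/2}e^{-\Lambda|x-x'|^2/4},\qquad\|\langle\cdot\rangle\psi_x\|^2\le C_x\Lambda^{d/2}.$$
Let $I=[k^2-2\varepsilon,k^2+2\varepsilon]$ and $\Pi'=\mathbf 1_I(H)$. From $(\Pi'g)(x)=(e^{-H/\Lambda}e^{H/\Lambda}\Pi'g)(x)=\langle e^{H/\Lambda}\Pi'g,\psi_x\rangle$ we read off $\Pi'_x=e^{H/\Lambda}\Pi'\psi_x$. On $I$ we have $e^{2s/\Lambda}\le e^{2+4\varepsilon/k^2}\le e^6$, so by (5)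
$$\Pi'(x,x)=\|e^{H/\Lambda}\Pi'\psi_x\|^2\le e^6\langle\Pi'\psi_x,\psi_x\rangle=e^6\,m(I),$$
where $m$ is the spectral measure of $\psi_x$. To bound $m(I)$ put $a=k^2-3\varepsilon$, $b=k^2+3\varepsilon$, $t=\varepsilon$. Since $\operatorname{Im}\frac1{s-\mu-it}=\frac t{(s-\mu)^2+t^2}$,
$$\int_a^b\operatorname{Im}\langle(H-\mu-it)^{-1}\psi_x,\psi_x\rangle\,d\mu=\int\Big[\arctan\frac{b-s}t+\arctan\frac{s-a}t\Big]dm(s)\ge\frac\pi2\,m(I).$$
Indeed the bracket is the integral of a positive function, and for $s\in I$ both arguments are at least $1$. On the other hand $\langle(H-z)^{-1}\psi_x,\psi_x\rangle=\langle K(z)\langle\cdot\rangle\psi_x,\langle\cdot\rangle\psi_x\rangle$. If $k\ge2$ and $k^2-3\ge\mu_0$, then $\mu\ge k^2-3\ge k^2/4$ on $[a,b]$ and Step 2 bounds the left side by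
$$6\varepsilon\sup_{\mu\in[a,b]}\|K(\mu+it)\|\,\|\langle\cdot\rangle\psi_x\|^2\le C\varepsilon\,k^{-1}k^d .$$
So $m(I)\le C\varepsilon k^{d-1}$, and the lemma follows. $\square$

We now prove Theorem 2.

**Step 1: two competitors.** This is where the freedom $x_*=(-\tau,0)$ is used. A general $V_2$ is not even, but we may symmetrize it about a hyperplane that misses the ball. Translate so that $x_*=(-\tau,0)$ with $\tau=r+2$. Let $\chi\in C_c^\infty(B(x_*,r+1);\mathbb R)$ with $\chi=1$ on $B(x_*,r)$ and
$$U_0=\chi V_2+(\chi V_2)\circ\sigma .$$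
This is even and supported in $B(0,\rho_0)$ with $\rho_0=2r+4$, and $\tau<\rho_0$. The second summand is supported in $\{x_1>0\}$ while $B(x_*,r)\subset\{x_1<0\}$, so $U_0=V_2$ on $B(x_*,r)$. Also $B(x_*,r)\subset B(0,\rho_0)$. Let $V^a=U_0$ and let $V^b=V_\infty$ be given by Proposition 6. Both equal $V_2$ on $B(x_*,r)$, and both tend to $0$ at infinity with all derivatives.

**Step 2: the competitors differ.** With $\lambda_j^\pm$ as in Section 7 and $\delta=e(-\Delta+V^b,\cdot)(x_*)-e(-\Delta+V^a,\cdot)(x_*)$, use Proposition 6 and monotonicity for $V^b$. For $V^a$ use Lemma 7 with $U=U_0$, together with $(k_j^2-2\varepsilon_j,k_j^2+\varepsilon_j]\subset[k_j^2-2\varepsilon_j,k_j^2+2\varepsilon_j]$. This gives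
$$\delta(\lambda_j^+)-\delta(\lambda_j^-)\ge\tfrac1{30}k_j^{-2}(\log k_j)^{-4}-C\varepsilon_jk_j^{d-1}=\tfrac1{30}k_j^{-2}(\log k_j)^{-4}-Ck_j^{-3}.$$
So for all large $j$ we have $|\delta|\ge\frac1{100}k_j^{-2}(\log k_j)^{-4}$ at one of $\lambda_j^\pm$.

**Step 3: one of them differs from $V_2$.** At such a $\lambda$ the triangle inequality, through $e(-\Delta+V_2,\lambda)(x_*)$, shows that for at least one $V_1\in\{V^a,V^b\}$
$$|e(-\Delta+V_1,\lambda)(x_*)-e(-\Delta+V_2,\lambda)(x_*)|\ge\tfrac1{200}k_j^{-2}(\log k_j)^{-4}.$$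
One of the two choices occurs for infinitely many $j$, and we fix it as $V_1$. Since $\lambda_j^\pm/k_j\to1$, the limsup in Theorem 2 is positive. $\square$
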